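# A hereditarily $\theta$-separable space that is not $\Omega$-separable

## 1. The games $\theta$ and $\Omega$, and stationary sets

All spaces are Tychonoff, and "subspace" means nonempty subspace. We start with two games of length $\omega$ on a space $X$.

**Definition (the game $\theta$).** At move $n\in\omega$ player I picks a point $x_n\in X$, and player II answers with an open set $U_n$ such that $x_n\in U_n$. Player I wins the play iff $\bigcup_n U_n$ is dense in $X$; otherwise II wins.

*Example.* On $\mathbb R$ player I wins by listing the rationals. On an uncountable discrete space II wins by answering $\{x_n\}$: the union is countable, and in a discrete space only the whole space is dense.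

**Definition (the game $\Omega$).** As before, except that II only has to satisfy $x_n\in\overline{U_n}$.

*Example.* On $\mathbb R$, if I plays $0$, then II may answer $(0,1)$ in $\Omega$ but not in $\theta$. So II has more freedom in $\Omega$. Listing the rationals still wins for I, since the closure of II's union contains every point played.

A *strategy* of a player tells that player what to do after each finite sequence of moves of the opponent. It is *winning* if every play in which it is followed is won by that player.

**Definition (separability by games).** $X$ is *$\theta$-separable* (respectively *$\Omega$-separable*) if I has a winning strategy in $\theta$ (respectively $\Omega$) on $X$. It is *hereditarily $\theta$-separable* if each of its subspaces is $\theta$-separable.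

*Example.* If $X$ has a countable base, then each subspace $Y$ is separable; listing a countable dense subset of $Y$ wins $\theta$ on $Y$, so $X$ is hereditarily $\theta$-separable. An uncountable discrete space is not even $\theta$-separable. Every reply of II that is legal in $\theta$ is legal in $\Omega$, so an $\Omega$-separable space is $\theta$-separable.

Some textbook notions will be used. A *$\pi$-base* is a family of nonempty open sets such that every nonempty open set contains a member of it; $\{(p,q):p<q \text{ rational}\}$ is one for $\mathbb R$. The *weight* $w(X)$ and *$\pi$-weight* are the least sizes of a base and of a $\pi$-base. A space is *ccc* if every family of pairwise disjoint nonempty open sets is countable. It is *zero-dimensional* if it has a base of clopen sets; a zero-dimensional Hausdorff space is Tychonoff.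

**Definition (club, stationary).** A set $K\subset\omega_1$ is *club* if it is unbounded in $\omega_1$ and contains the supremum of each of its nonempty countable subsets. A set $S\subset\omega_1$ is *stationary* if it meets every club.

*Example.* The countable limit ordinals $>0$ form a club, and so do the limits of limit ordinals (such as $\omega^2$). The successor ordinals are not stationary, as they miss the first of these clubs. The intersection of two clubs is club, so every club is stationary, and a stationary set meets every club in a stationary set. By a classical theorem, every stationary subset of $\omega_1$ can be split into two disjoint stationary sets.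

**Closing-off fact.** If $F$ maps the finite sequences of countable ordinals to $\omega_1$, then the limit ordinals $\delta>0$ such that $F(q)<\delta$ for every finite sequence $q$ from $\delta$ form a club. *Closed:* if $\delta$ is a supremum of such ordinals and is not one of them, then a finite sequence from $\delta$ lies below one of them. *Unbounded:* start with any $\delta_0$, let $\delta_{n+1}>\delta_n$ be above the countably many values of $F$ on finite sequences from $\delta_n$, and take $\delta=\sup_n\delta_n$.

**Notation.** $\mathrm{Fn}(J)$ is the set of finite partial functions from $J$ to $2=\{0,1\}$. For $a\in[\omega_1]^k$, $a(i)$ is the $i$-th element of $a$ in increasing order. $\omega^{<\omega}$ and $2^{<\omega}$ are the sets of finite sequences from $\omega$ and $2$; $|s|$ is the length of $s$, and $s^\frown j$ is $s$ followed by $j$.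

Now the problem, which comes from "Some New Versions Of An Old Game": *is there a hereditarily $\theta$-separable space which is not $\Omega$-separable?* The answer is yes, in ZFC.

**Theorem 1 (ZFC).** There is a hereditarily $\theta$-separable space that is not $\Omega$-separable. The example is zero-dimensional Hausdorff, with $|X|=w(X)=\aleph_1$.

**Theorem 2 (ZFC).** There are $\alpha_0<\omega_1$ and spaces $X_E$, one for each set $E$ of ordinals in $(\alpha_0,\omega_1)$ that are limits of limit ordinals, such that each $X_E$ is zero-dimensional Hausdorff, hereditarily $\theta$-separable, $|X_E|=\aleph_1\ge w(X_E)$, and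

1. player I has a winning strategy in $\Omega$ on $X_E$ iff $E$ is nonstationary;
2. if $\omega_1\setminus E$ is stationary, then II has no winning strategy in $\Omega$ on $X_E$.

So if $E$ and $\omega_1\setminus E$ are both stationary, neither player has a winning strategy: $\Omega$ on $X_E$ is undetermined.

## 2. Separable spaces, first countable spaces, dense subspaces of $2^J$

We first see which spaces cannot serve.

**Proposition 3.** A separable space is $\Omega$-separable. Hence a space that is not $\Omega$-separable has size, weight and $\pi$-weight at least $\aleph_1$.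

*Proof.* I lists a countable dense set $\{x_n\}$. Since $x_n\in\overline{U_n}$, the closure of $\bigcup_nU_n$ contains this dense set, so it is $X$. A countable space is separable, and a space with a countable $\pi$-base (in particular, a countable base) is separable: take one point from each member. $\square$

So $|X|=w(X)=\aleph_1$ in Theorem 1 is minimal.

**Proposition 4.** A first countable $\theta$-separable space is separable. Hence no space as in Theorem 1 is first countable.

*Proof.* Let $\sigma$ be a winning strategy for I in $\theta$ and let $\{B_k(x):k\in\omega\}$ be a local base at $x$ consisting of open sets. Let $C$ be the set of points that $\sigma$ plays when all replies of II so far have the form $B_k(x)$, where $x$ is the point just played. Such partial plays are described by finite sequences of numbers $k$, so $C$ is countable. If $C$ is not dense, regularity gives a nonempty open $V$ with $\overline V\cap C=\emptyset$. Let II always answer $x_n$ with some $B_k(x_n)$ disjoint from $V$. By induction $x_n\in C$, so $x_n\notin\overline V$ and such a $k$ exists. II's union misses $V$, so II wins against $\sigma$, a contradiction.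 The second sentence follows from Proposition 3. $\square$

We now need nonseparable examples, and the model computation for both games takes place in Cantor cubes. If $Y\subset 2^J$ is dense and $g\in\mathrm{Fn}(J)$, let $[g]=\{x\in Y:x\supset g\}$. These sets are nonempty by density and form a base of $Y$.

**Proposition 5.** Every dense subspace $Y$ of a cube $2^J$ is $\Omega$-separable, hence $\theta$-separable.

*Proof.* The cube $2^J$ is ccc (textbook), hence so is its dense subspace $Y$. For each open $O\subset Y$ take a maximal family of pairwise disjoint sets $[e]\subset O$. It is countable, and its union is dense in $O$ by maximality. Let $\mathcal B(O)$ be the countable set of the $e$'s chosen.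

Fix a bijection $n\mapsto(i_n,j_n)$ of $\omega$ onto $\omega\times\omega$ with $i_n\le n$. Before move $n$ let $D_n$ be the union of the domains of all $e\in\mathcal B(O_m)$, $m<n$, where $O_m$ is II's $m$-th answer. This is a countable set. Player I fixes an enumeration $(g_{n,j})_{j\in\omega}$ of $\mathrm{Fn}(D_n)$ (with repetitions if needed) and plays a point of $[g_{i_n,j_n}]$. In the end, with $D=\bigcup_nD_n$, for every $g\in\mathrm{Fn}(D)$ some point of $[g]$ was played.

Let $h\in\mathrm{Fn}(J)$ and $h_0=h|D$. Some $x_n\in[h_0]$ was played. Since $x_n\in\overline{O_n}$, the open set $O_n\cap[h_0]$ is nonempty, so it meets $[e]$ for some $e\in\mathcal B(O_n)$. A common point extends both $e$ and $h_0$. Since $\mathrm{dom}\,e\subset D$, and $h$ agrees with $h_0$ on $D$, $e\cup h$ is a function. So $\emptyset\ne[e\cup h]\subset O_n\cap[h]$. $\square$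

*Example.* Let $Y\subset2^{\omega_1}$ be the set of points that are $1$ at only finitely many coordinates. It is dense, so it is $\Omega$-separable. It is not separable: for a countable $C\subset Y$ choose $\eta$ above all coordinates where members of $C$ take the value $1$; then $\{x\in Y:x(\eta)=1\}$ misses $C$. It is not hereditarily $\theta$-separable: the points $x_\eta$ with $x_\eta(\eta)=1$ and all other coordinates $0$ form an uncountable discrete subspace.

What made I win in Proposition 5 is that finite conditions with disjoint supports are always compatible. A space as in Theorem 1 must violate this in a controlled way, and yet all its subspaces must be $\theta$-separable. The second requirement is harder to get, and we begin with it.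

## 3. A coloring from the oscillation theorem

The only outside input is the following.

**Theorem 6 (J. T. Moore, *A solution to the L space problem*, J. Amer. Math. Soc. 19 (2006), 717–736; oscillation theorem).** There is $\mathrm{osc}:[\omega_1]^2\to\omega$ such that if $A\subset[\omega_1]^k$, $B\subset[\omega_1]^l$ are uncountable families of pairwise disjoint sets and $n<\omega$, then there are $a\in A$ and $b_m\in B$ $(m<n)$ with $\max a<\min b_m$ and
$$\mathrm{osc}(a(i),b_m(j))=\mathrm{osc}(a(i),b_0(j))+m\qquad(i<k,\ j<l,\ m<n).$$

So we can shift all the values by $m$ simultaneously, but we do not control the starting values. Rotating by irrational angles turns shifts into prescribed values.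

**Lemma 7.** There is $p:[\omega_1]^2\to2$ such that, whenever $A\subset[\omega_1]^k$ is an uncountable pairwise disjoint family, $B\subset\omega_1$ is uncountable and $t\in2^k$, there are $a\in A$ and $\beta\in B$ with
$$\max a<\beta\quad\text{and}\quad p(a(i),\beta)=t(i)\ \text{ for all } i<k. \tag{1}$$

*Proof.* **Step 1: the definition.** Since $\mathbb R$ has dimension $2^{\aleph_0}$ over $\mathbb Q$, we can choose reals $\rho_\xi$ $(\xi<\omega_1)$ such that $1$ and the $\rho_\xi$ are together linearly independent over $\mathbb Q$. Let $z_\xi=e^{2\pi i\rho_\xi}$ in the unit circle $\mathbb T$. For $\xi<\beta$ put $p(\xi,\beta)=1$ iff $\operatorname{Im}z_\xi^{\mathrm{osc}(\xi,\beta)}>0$.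

**Step 2: a bound on the shift needed.** Let $O_1=\{z\in\mathbb T:\operatorname{Im}z>0\}$, $O_0=\{z\in\mathbb T:\operatorname{Im} z<0\}$ and $O=\prod_{i<k}O_{t(i)}$, a nonempty open subset of $\mathbb T^k$. For $a\in A$, Kronecker's theorem says that $\{(z_{a(i)}^m)_{i<k}:m\ge0\}$ is dense in $\mathbb T^k$. So for each $w\in\mathbb T^k$ some $(z_{a(i)}^m)_i$ lies in the open set $\{v:(w_iv_i)_i\in O\}$. That is, the open sets $\{w:(w_iz_{a(i)}^m)_i\in O\}$, $m\in\omega$, cover $\mathbb T^k$. By compactness there is $n_a$ such that for every $w$ some $m<n_a$ works.

**Step 3: apply the oscillation theorem.** Choose an uncountable $A'\subset A$ on which $n_a$ has a constant value $n$. Theorem 6 for $A'$, $\{\{\beta\}:\beta\in B\}$ and $n$ gives $a\in A'$ and $\beta_m\in B$ $(m<n)$, all above $\max a$. Put $w_i=z_{a(i)}^{\mathrm{osc}(a(i),\beta_0)}$ and choose $m<n$ with $(w_iz_{a(i)}^m)_i\in O$. Since $z_{a(i)}^{\mathrm{osc}(a(i),\beta_m)}=w_iz_{a(i)}^m\in O_{t(i)}$, we get $p(a(i),\beta_m)=t(i)$ for all $i<k$. $\square$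

For $\beta<\omega_1$ define $p_\beta:\omega_1\to2$ by
$$p_\beta(\gamma)=p(\gamma,\beta)\ \text{ if }\gamma<\beta,\qquad p_\beta(\gamma)=0\ \text{ if }\gamma\ge\beta.$$
Keep in mind that $p_\beta(\gamma)=1$ implies $\gamma<\beta$.

**Lemma 8.** For each uncountable $Z\subset\omega_1$ there is $\alpha(Z)<\omega_1$ such that for all $h\in\mathrm{Fn}(\omega_1\setminus\alpha(Z))$ the set $\{\beta\in Z:p_\beta\supset h\}$ is uncountable.

*Proof.* Suppose not. Then for each $\alpha<\omega_1$ there is $h_\alpha\in\mathrm{Fn}(\omega_1\setminus\alpha)$ such that $N_\alpha=\{\beta\in Z:p_\beta\supset h_\alpha\}$ is countable. Since $Z$ is uncountable, $h_\alpha\neq\emptyset$.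

**Step 1: separate the bad conditions and interleave points of $Z$.** By recursion on $j<\omega_1$ choose $\alpha_j$ strictly above all $\beta_i$ and all $\max\mathrm{dom}\,h_{\alpha_i}$ with $i<j$. Then choose $\beta_j\in Z$ strictly above $\sup N_{\alpha_j}$, $\max\mathrm{dom}\,h_{\alpha_j}$ and all $\beta_i$ with $i<j$. The sets $\mathrm{dom}\,h_{\alpha_j}$ are pairwise disjoint, because $\mathrm{dom}\,h_{\alpha_j}\subset[\alpha_j,\omega_1)$ lies above $\mathrm{dom}\,h_{\alpha_i}$ for $i<j$.

**Step 2: contradict (1).** There are $k$, $t\in2^k$ and an uncountable $J$ such that for $j\in J$ the set $\mathrm{dom}\,h_{\alpha_j}$ has size $k$ and $h_{\alpha_j}$ takes the value $t(l)$ at its $l$-th element, $l<k$. Apply Lemma 7 to $\{\mathrm{dom}\,h_{\alpha_j}:j\in J\}$, $\{\beta_i:i<\omega_1\}$ and $t$. We get $j\in J$ and $i$ with $\max\mathrm{dom}\,h_{\alpha_j}<\beta_i$ and $p_{\beta_i}\supset h_{\alpha_j}$, so $\beta_i\in N_{\alpha_j}$. If $i\ge j$, then $\beta_i\ge\beta_j>\sup N_{\alpha_j}$, a contradiction. If $i<j$, then $\beta_i<\alpha_j\le\min\mathrm{dom}\,h_{\alpha_j}<\beta_i$, a contradiction. $\square$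

We add countably many coordinates that separate points. Split $\omega_1$ into uncountable sets $T_u$, $u\in2^{<\omega}$, and choose recursively $r_\beta\in2^\omega$, all distinct, with $r_\beta\supset u$ for $\beta\in T_u$. At each step only countably many of the uncountably many extensions of $u$ are used up. So $\beta\mapsto r_\beta$ is injective and each $\{\beta:r_\beta\supset u\}$ is uncountable. Let $\alpha_0$ be the supremum of the ordinals $\alpha(\{\beta:r_\beta\supset u\})$, $u\in2^{<\omega}$. Every $u\in\mathrm{Fn}(\omega)$ extends to a member of $2^{<\omega}$, so Lemma 8 gives: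
$$\text{for all }u\in\mathrm{Fn}(\omega),\ h\in\mathrm{Fn}(\omega_1\setminus\alpha_0),\ \text{uncountably many }\beta\text{ have } r_\beta\supset u,\ p_\beta\supset h. \tag{2}$$

## 4. A topology on $\omega_1$ all of whose subspaces are $\theta$-separable

Let $\omega\sqcup\omega_1$ be the disjoint union, and let $f_\beta\in2^{\omega\sqcup\omega_1}$ be $r_\beta$ on $\omega$ and $p_\beta$ on $\omega_1$. Let $\lambda$ be the topology on $\omega_1$ with base $\{\beta:f_\beta\supset e\}$, $e\in\mathrm{Fn}(\omega\sqcup\omega_1)$. For $Z\subset\omega_1$ put $Z_e=\{\beta\in Z:f_\beta\supset e\}$.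

We want I to win $\theta$ on every $Z\subset\omega_1$. The strategy of Proposition 5 would work if all finite conditions could be realized in $Z$. In a general $Z$ some $Z_e$ may be empty or countable. The point of Lemma 8 is that all such failures can be confined to countably many coordinates and swept into one countable set $C$.

**Lemma 9.** If $\emptyset\ne Z\subset\omega_1$ and $\tau'$ is a topology on $Z$ with $\tau'\subset\lambda|Z$, then I has a winning strategy in $\theta$ on $(Z,\tau')$.

*Proof.* **Step 1: reduce to $\tau'=\lambda|Z$ and $Z$ uncountable.** II's $\tau'$-open answers are legal in the game on $(Z,\lambda|Z)$, and a $\lambda|Z$-dense set is $\tau'$-dense. So a winning strategy for $\lambda|Z$ also wins for $\tau'$. If $Z$ is countable, I lists $Z$ and II's union is $Z$. From now on $Z$ is uncountable with the topology $\lambda|Z$.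

**Step 2: confine the failures.** We find $\alpha<\omega_1$ such that for each $e\in\mathrm{Fn}(\omega\sqcup\alpha)$ either $Z_e$ is countable, or $Z_{e\cup h}$ is uncountable for all $h\in\mathrm{Fn}(\omega_1\setminus\alpha)$. Let $\alpha^0=0$. Given $\alpha^n$, let $\alpha^{n+1}>\alpha^n$ be above $\alpha(Z_e)$ for each of the countably many $e\in\mathrm{Fn}(\omega\sqcup\alpha^n)$ with $Z_e$ uncountable. Put $\alpha=\sup_n\alpha^n$. If $e\in\mathrm{Fn}(\omega\sqcup\alpha)$ and $Z_e$ is uncountable, then $e\in\mathrm{Fn}(\omega\sqcup\alpha^n)$ for some $n$, so $\alpha(Z_e)\le\alpha$. By Lemma 8, $\{\beta\in Z_e:p_\beta\supset h\}=Z_{e\cup h}$ is uncountable for all $h\in\mathrm{Fn}(\omega_1\setminus\alpha)$. Let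
$$C=\bigcup\{Z_e:e\in\mathrm{Fn}(\omega\sqcup\alpha),\ Z_e\text{ countable}\},$$
a countable set.

**Step 3: the strategy.** After II's answer $U_m\ni x_m$, I fixes a finite $e_m\subset f_{x_m}$ with $Z_{e_m}\subset U_m$. Let
$$D_n=\bigcup_{m<n}\mathrm{dom}\,e_m\setminus(\omega\sqcup\alpha),\qquad D=\bigcup_nD_n,$$
$$Q_n=\{e\cup h:e\in\mathrm{Fn}(\omega\sqcup\alpha),\ Z_e\text{ uncountable},\ h\in\mathrm{Fn}(D_n)\}.$$
The sets $Q_n$ are countable, increasing, nonempty (they contain $\emptyset$), and known before move $n$. For $g\in Q_n$ the set $Z_g$ is uncountable by Step 2, so $Z_g\setminus C\neq\emptyset$. I enumerates each $Q_n$ as $(g_{n,j})_j$ when it becomes known. With the bijection $n\mapsto(i_n,j_n)$ of Proposition 5, I plays the $n$-th point of a fixed list of $C$ at move $2n$ (any point if $C=\emptyset$), and a point of $Z_g\setminus C$ with $g=g_{i_n,j_n}$ at move $2n+1$. So every point of $C$ is played, and for every $g\in\bigcup_nQ_n$ some point of $Z_g\setminus C$ is played.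

**Step 4: it wins.** Consider a nonempty basic set $Z_{e\cup h}$, with $e\in\mathrm{Fn}(\omega\sqcup\alpha)$ and $h\in\mathrm{Fn}(\omega_1\setminus\alpha)$. If $Z_e$ is countable, then $Z_{e\cup h}\subset Z_e\subset C$, and all its points were played, hence covered. Otherwise let $h_0=h|D$. As $h_0$ is finite, $e\cup h_0\in Q_n$ for some $n$, so some $x_n\in Z_{e\cup h_0}\setminus C$ was played (with a possibly different index $n$, fixed from now on). Write $e_n=e'\cup h'$ with $e'\in\mathrm{Fn}(\omega\sqcup\alpha)$ and $\mathrm{dom}\,h'\subset D$.

Both $e$ and $e'$ are contained in $f_{x_n}$. So $e\cup e'\in\mathrm{Fn}(\omega\sqcup\alpha)$ and $x_n\in Z_{e\cup e'}\setminus C$, whence $Z_{e\cup e'}$ is uncountable. On $\mathrm{dom}\,h\cap\mathrm{dom}\,h'\subset D$ both $h$ (equal to $h_0$ there) and $h'$ agree with $f_{x_n}$, so $h\cup h'\in\mathrm{Fn}(\omega_1\setminus\alpha)$. By Step 2,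
$$\emptyset\ne Z_{e\cup e'\cup h\cup h'}\subset Z_{e_n}\cap Z_{e\cup h}\subset U_n\cap Z_{e\cup h}.\qquad\square$$

## 5. One copy of $\omega_1$: finite conditions and infinite conditions

It is tempting to stop here, with $\omega_1$ topologized by finite conditions. Let $\lambda_0\subset\lambda$ be the topology on $\omega_1$ with base $\{\beta:r_\beta\supset u,\ p_\beta\supset h\}$, $u\in\mathrm{Fn}(\omega)$, $h\in\mathrm{Fn}(\omega_1\setminus\alpha_0)$. It is zero-dimensional, it is Hausdorff because the $r_\beta$ are distinct, and it is hereditarily $\theta$-separable by Lemma 9. It is not separable: if $C\subset\omega_1$ is countable and $\eta\ge\alpha_0$ is at least $\sup C$, then $\{\beta:p_\beta(\eta)=1\}$ is nonempty by (2) and misses $C$. So all the easy tests are passed.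

But $\beta\mapsto f_\beta|(\omega\sqcup(\omega_1\setminus\alpha_0))$ is a homeomorphism of $(\omega_1,\lambda_0)$ onto a subspace of $2^{\omega\sqcup(\omega_1\setminus\alpha_0)}$, dense by (2). By Proposition 5 it *is* $\Omega$-separable. The attempt fails because finite conditions with disjoint supports are compatible: no nonempty open set can escape the answers of II.

So we want incompatibility. To beat I, player II would like to answer with sets $U_\gamma=\{\beta:p_\beta(\gamma)=1\}$, where $\gamma$ runs through a sequence $\Gamma_\delta$ increasing to a limit $\delta$, and to have an open nonempty set $V_\delta$ disjoint from all of them. The natural choice is to declare open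
$$V'_\delta=\{\beta:p_\beta(\delta)=1,\ p_\beta(\gamma)=0\text{ for all }\gamma\in\Gamma_\delta\}.$$
On one copy of $\omega_1$ this meets two obstacles.

* The set $V'_\delta$ is given by infinitely many coordinates. Lemma 9 needs open sets given by finitely many coordinates, and (2) does not even tell us that $V'_\delta\ne\emptyset$.
* $U_\gamma$ is clopen, so II may answer $\xi$ with $U_\gamma$ only if $\xi\in U_\gamma$, that is, only if $p_\xi(\gamma)=1$; then $\gamma<\xi$. But II needs answers $U_\gamma$ with $\gamma$ beyond $\xi$, since that is how the sequence can be steered toward a $\delta$ closed under I's strategy.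

Both obstacles disappear if we take countably many copies of $\omega_1$, indexed by $s\in\omega^{<\omega}$. On copy $s$ the set $V_\delta$ imposes only the first $|s|$ of its infinitely many conditions. The set $U_\gamma$ belonging to the $n$-th condition lives only on the copies with $|s|>n$, so disjointness is kept. Each $s$ is made a limit of the points $s^\frown j$. Then points on low copies can lie in $\overline{U_\gamma}\setminus U_\gamma$, which is what $\Omega$ allows and $\theta$ does not.

*Example (the tree factor).* Topologize $\omega^{<\omega}$ by declaring $W_t=\{s:s\supseteq t\}$ clopen for all $t$. The sets $W_s\setminus(W_{s^\frown0}\cup\dots\cup W_{s^\frown(j-1)})$ form a local base at $s$. Indeed, if $s\in W_t$ then $W_s\subset W_t$. If $s\notin W_t$, then either $t\supsetneq s$ and $W_t\subset W_{s^\frown t(|s|)}$, or $t$ and $s$ are incomparable and $W_s\cap W_t=\emptyset$. So each neighborhood of $s$ contains $W_{s^\frown j}$ for all but finitely many $j$.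

## 6. The spaces $X_E$ on $\omega_1\times\omega^{<\omega}$

**Indices.** Let $\Gamma$ be the set of successor ordinals in $(\alpha_0,\omega_1)$. Each $\gamma\in\Gamma$ is uniquely $\mu+n+1$ with $\mu$ limit or $0$ and $n<\omega$; put $\nu(\gamma)=n$. Let $E_{\max}$ be the set of ordinals in $(\alpha_0,\omega_1)$ that are limits of limit ordinals; it contains a club. For $\delta\in E_{\max}$ fix limit ordinals $\alpha_0<\mu_0<\mu_1<\cdots$ with supremum $\delta$, and put $\gamma_\delta(n)=\mu_n+n+1$, $\Gamma_\delta=\{\gamma_\delta(n):n\in\omega\}$. As $\mu_n+n+1<\mu_{n+1}$,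
$$\Gamma_\delta\subset\Gamma\cap\delta,\qquad\gamma_\delta(n)\nearrow\delta,\qquad\nu(\gamma_\delta(n))=n.$$

*Example.* If $\alpha_0<\omega$ and $\delta=\omega^2$, one may take $\mu_n=\omega\cdot(n+1)$ and $\gamma_\delta(n)=\omega\cdot(n+1)+n+1$. Note that $\nu(\gamma)$ does not depend on $\delta$: it tells, for every $\delta$ with $\gamma\in\Gamma_\delta$, which place $\gamma$ has in $\Gamma_\delta$.

**Definition (the space $X_E$).** Let $E\subset E_{\max}$. The underlying set of $X=X_E$ is $\omega_1\times\omega^{<\omega}$, and the topology is generated by declaring the following sets clopen: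

* $R_i=\{(\beta,s):r_\beta(i)=1\}$, for $i\in\omega$;
* $W_t=\{(\beta,s):s\supseteq t\}$, for $t\in\omega^{<\omega}$;
* $U_{\gamma,t}=\{(\beta,s):p_\beta(\gamma)=1,\ s\supseteq t\}$, for $\gamma\in\Gamma$, $|t|>\nu(\gamma)$;
* $V_\delta=\{(\beta,s):p_\beta(\delta)=1,\ p_\beta(\gamma_\delta(n))=0\text{ for all }n<|s|\}$, for $\delta\in E$.

That is, these sets and their complements form a subbase. The $R_i$ separate points with different first coordinates. If $s\ne s'$, one of them does not extend the other, and so $W_s$ or $W_{s'}$ separates $(\beta,s)$ from $(\beta',s')$. Hence $X$ is zero-dimensional Hausdorff, thus Tychonoff. There are at most $\aleph_1$ subbasic sets, so $|X|=\aleph_1\ge w(X)$.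

For $\gamma\in\Gamma$ let
$$U_\gamma=\{(\beta,s):p_\beta(\gamma)=1,\ |s|>\nu(\gamma)\}=\bigcup\{U_{\gamma,t}:|t|=\nu(\gamma)+1\}.$$
This is open, but as an infinite union of clopen sets it need not be closed. Then
$$U_\gamma\cap V_\delta=\emptyset\qquad\text{for }\delta\in E,\ \gamma\in\Gamma_\delta. \tag{3}$$
Indeed, if $\gamma=\gamma_\delta(n)$ and $(\beta,s)\in U_\gamma$, then $n=\nu(\gamma)<|s|$ and $p_\beta(\gamma_\delta(n))=1$, so $(\beta,s)\notin V_\delta$.

**Proposition 10.** $X_E$ is hereditarily $\theta$-separable.

*Proof.* **Step 1: on each layer the topology is weaker than $\lambda$.** Fix $s$ and identify $\omega_1\times\{s\}$ with $\omega_1$. The traces of the subbasic sets are: $\{\beta:r_\beta(i)=1\}$; for $W_t$, the empty set or everything; for $U_{\gamma,t}$, the empty set or $\{\beta:p_\beta(\gamma)=1\}$; and for $V_\delta$, the set $\{\beta:p_\beta(\delta)=1,\ p_\beta(\gamma_\delta(n))=0\ (n<|s|)\}$. Each depends on finitely many coordinates of $f_\beta$, so each is $\lambda$-clopen. Hence the subspace topology of the layer is contained in $\lambda$.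

**Step 2: combine the layers.** Let $Y\subset X$ be nonempty and $Y_s=Y\cap(\omega_1\times\{s\})$. By Step 1 and Lemma 9, I has a winning strategy $\sigma_s$ in $\theta$ on each nonempty $Y_s$. Split $\omega$ into infinite sets, one for each nonempty $Y_s$; there are countably many. If only finitely many $Y_s$ are nonempty, finitely many infinite sets suffice. On the moves in the set belonging to $s$, player I follows $\sigma_s$, reading II's answer $U$ as $U\cap Y_s$, an open subset of $Y_s$ that contains the point played. The union of II's answers is then dense in each $Y_s$. A nonempty open subset of $Y$ meets some $Y_s$ in a nonempty open subset of $Y_s$, so the union is dense in $Y$. $\square$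

## 7. Codes, a $\pi$-base, and the closure of $U_\gamma$

To show that points lie in $\overline{U_\gamma}$ we need a supply of open sets that we know are nonempty. The only obstruction to nonemptiness will be (3), and we write its absence into a definition.

**Definition (code).** A *code* is $c=(u,t,h,a,b)$ with $u\in\mathrm{Fn}(\omega)$, $t\in\omega^{<\omega}$, $h\in\mathrm{Fn}(\Gamma)$ with $\nu(\gamma)<|t|$ for $\gamma\in\mathrm{dom}\,h$, and $a,b\subset E$ finite and disjoint, such that
$$h(\gamma)=0\quad\text{whenever }\gamma\in\mathrm{dom}\,h\cap\Gamma_\delta\text{ and }\delta\in a. \tag{4}$$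
Put $\mathrm{supp}(c)=\mathrm{dom}\,h\cup a\cup b$ and
$$P_c=\Bigl(\{(\beta,s):r_\beta\supset u,\ s\supseteq t,\ p_\beta\supset h\}\cap\bigcap_{\delta\in a}V_\delta\Bigr)\setminus\bigcup_{\delta\in b}V_\delta.$$

*Example.* If $\delta\in E$, then $(\emptyset,\emptyset,\emptyset,\{\delta\},\emptyset)$ is a code and its $P$ is $V_\delta$. In contrast, $(\emptyset,t,\{(\gamma_\delta(0),1)\},\{\delta\},\emptyset)$ with $|t|\ge1$ violates (4), and the corresponding set lies in $U_{\gamma_\delta(0)}\cap V_\delta=\emptyset$.

$P_c$ is open: for $\gamma\in\mathrm{dom}\,h$ we have $|t|>\nu(\gamma)$, so $U_{\gamma,t}$ is one of the declared sets, and on $W_t$ the condition $p_\beta(\gamma)=h(\gamma)$ is given by $U_{\gamma,t}$ or its complement. If $t'\supseteq t$, then $(u,t',h,a,b)$ is again a code, with a smaller $P$.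

**Lemma 11.** $P_c\ne\emptyset$ for every code $c$.

*Proof.* Let
$$g=h\cup\{(\delta,1):\delta\in a\}\cup\{(\delta,0):\delta\in b\}\cup\{(\gamma_\delta(n),0):\delta\in a,\ n<|t|\}.$$
This is a function: $\Gamma\cap E=\emptyset$ since $E$ consists of limit ordinals, $a\cap b=\emptyset$, and by (4) the last set agrees with $h$. Its domain is a finite subset of $(\alpha_0,\omega_1)$. By (2) there is $\beta$ with $p_\beta\supset g$ and $r_\beta\supset u$. Then $(\beta,t)\in V_\delta$ for $\delta\in a$, since $p_\beta(\delta)=1$ and $p_\beta(\gamma_\delta(n))=0$ for $n<|t|$. Also $(\beta,t)\notin V_\delta$ for $\delta\in b$, since $p_\beta(\delta)=0$. So $(\beta,t)\in P_c$. $\square$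

**Lemma 12.** Let $O$ be open, $(\xi,s)\in O$ and $m>|s|$. There is a code $c=(u,t,h,a,b)$ with $P_c\subset O$, $t\supsetneq s$, $|t|=m$, $\mathrm{dom}\,h\subset\{\gamma:\nu(\gamma)<|s|\}$ and $a\subset\xi$. In particular the sets $P_c$ form a $\pi$-base.

*Proof.* **Step 1: choose the code.** The idea is to copy the finitely many facts about $(\xi,s)$ that matter, and to move from $s$ to $s^\frown j$ with $j$ so large that nothing new is decided. Let $(\xi,s)\in O'\subset O$, where $O'$ is a finite intersection of the declared sets and complements of them; call these finitely many declared sets *used*. Let $j$ be larger than all values $t'(|s|)$, where $t'$ is the index of a used $W_{t'}$ or $U_{\gamma',t'}$ and $|t'|>|s|$. Choose $t\supseteq s^\frown j$ with $|t|=m$. Further: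

* $u$ is $r_\xi$ restricted to the indices $i$ of the used $R_i$;
* $h$ is $p_\xi$ restricted to those $\gamma'$ for which some $U_{\gamma',t'}$ with $t'\subseteq s$ is used;
* $a$ is the set of $\delta$ with $V_\delta$ used and $(\xi,s)\in V_\delta$, and $b$ is the set of $\delta$ with $V_\delta$ used and $(\xi,s)\notin V_\delta$.

**Step 2: it is a code with the required properties.** If $\gamma'\in\mathrm{dom}\,h$, then $\nu(\gamma')<|t'|\le|s|<|t|$ for some $t'\subseteq s$. If $\delta\in a$, then $p_\xi(\delta)=1$, so $\delta<\xi$; thus $a\subset\xi$. If $\delta\in a$ and $\gamma_\delta(n)\in\mathrm{dom}\,h$, then $n=\nu(\gamma_\delta(n))<|s|$, so $(\xi,s)\in V_\delta$ gives $h(\gamma_\delta(n))=p_\xi(\gamma_\delta(n))=0$. This is (4).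

**Step 3: $P_c\subset O'$.** Let $(\beta,s')\in P_c$, so $s'\supseteq t\supsetneq s$. We claim that for each index $t'$ of a used $W_{t'}$ or $U_{\gamma',t'}$, $s'\supseteq t'$ iff $s\supseteq t'$. From right to left this is clear. If $s'\supseteq t'$ but $s\not\supseteq t'$, then $t'$ and $s$ are comparable (both are initial segments of $s'$), so $t'\supsetneq s$ and $t'(|s|)=s'(|s|)=t(|s|)=j$. This contradicts the choice of $j$.

So $(\beta,s')$ and $(\xi,s)$ lie in the same used $W_{t'}$. For a used $U_{\gamma',t'}$: if $s\not\supseteq t'$, both points are outside; if $s\supseteq t'$, then $\gamma'\in\mathrm{dom}\,h$ and $p_\beta(\gamma')=h(\gamma')=p_\xi(\gamma')$. For used $R_i$ and $V_\delta$ the points agree by the choice of $u,a,b$. Hence $(\beta,s')\in O'$.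

The last statement follows, since the $P_c$ are open and, by Lemma 11, nonempty. $\square$

**Lemma 13.** If $\gamma\in\Gamma$, $\xi\le\gamma$ and $|s|\le\nu(\gamma)$, then $(\xi,s)\in\overline{U_\gamma}$.

*Proof.* Let $O\ni(\xi,s)$ be open and take $c=(u,t,h,a,b)$ from Lemma 12 with $m=\nu(\gamma)+1>|s|$. We add the condition $p_\beta(\gamma)=1$ to $c$, and must check that the result is a code. First, $\gamma\notin\mathrm{dom}\,h$, as $\nu(\gamma)\ge|s|$. Second, $\nu(\gamma)<|t|$. Third, $\gamma\notin\Gamma_\delta$ for $\delta\in a$, because $\Gamma_\delta\subset\delta$ and $\delta<\xi\le\gamma$. So $c^+=(u,t,h\cup\{(\gamma,1)\},a,b)$ is a code, and $P_{c^+}\neq\emptyset$ by Lemma 11. Points $(\beta,s')\in P_{c^+}$ lie in $P_c\subset O$, and they have $p_\beta(\gamma)=1$ and $|s'|\ge|t|>\nu(\gamma)$. So $\emptyset\ne P_{c^+}\subset O\cap U_\gamma$. $\square$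

## 8. Stationary $E$: every strategy of I in $\Omega$ can be beaten

**Proposition 14.** If $E$ is stationary, then $X_E$ is not $\Omega$-separable.

*Proof.* Let $\sigma$ be a strategy of I in $\Omega$.

**Step 1: choose $\delta$ in advance.** For a finite sequence $(\gamma_0,\dots,\gamma_{k-1})$ from $\Gamma$, $k\ge0$, such that $U_{\gamma_0},\dots,U_{\gamma_{k-1}}$ are legal replies of II against $\sigma$, let $F(\gamma_0,\dots,\gamma_{k-1})=\xi$, where $(\xi,s)$ is the next move of $\sigma$. Let $F=0$ on all other finite sequences. By the closing-off fact there is a club of $\delta$ such that $F$ maps finite sequences from $\delta$ into $\delta$. As $E$ is stationary, fix such a $\delta\in E$.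

**Step 2: II answers along $\Gamma_\delta$.** Let II answer the move $(\xi_n,s_n)$ of $\sigma$ by $U_{\gamma_n}$, where $\gamma_n\in\Gamma_\delta$, $\gamma_n\ge\xi_n$ and $\nu(\gamma_n)\ge|s_n|$. Such $\gamma_n$ exists: if the earlier $\gamma_i$ are in $\Gamma_\delta\subset\Gamma\cap\delta$ and the replies were legal, then $\xi_n<\delta$ by Step 1. Since $\gamma_\delta(m)\nearrow\delta$ and $\nu(\gamma_\delta(m))=m$, every large enough $m$ gives a suitable $\gamma_\delta(m)$. The answer is legal by Lemma 13.

**Step 3: II wins.** By (3), $\bigcup_nU_{\gamma_n}$ is disjoint from the open set $V_\delta$, and $V_\delta\ne\emptyset$: by (2) there is $\beta$ with $p_\beta(\delta)=1$, and then $(\beta,\emptyset)\in V_\delta$. So the union is not dense, and $\sigma$ is not winning. $\square$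

*Proof of Theorem 1.* Take $E=E_{\max}$, which contains a club and so is stationary. The space $X_E$ is zero-dimensional Hausdorff with $|X_E|=\aleph_1\ge w(X_E)$. It is hereditarily $\theta$-separable by Proposition 10 and not $\Omega$-separable by Proposition 14. By Proposition 3, $w(X_E)=\aleph_1$. $\blacksquare$

## 9. Ordinals $\delta\notin E$ and plays of $\Omega$ that I wins

For Theorem 2 we need to see how I can win. The plan is that of Proposition 5: I plays all points below some $\delta$, chosen so that II's answers are described below $\delta$. In Proposition 5 two conditions that agreed below $\delta$ could be merged. Now (4) is the only obstacle to merging codes, and we shall see that the only trouble could come from $\delta\in a$, which is excluded if $\delta\notin E$.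

**Preparation: countable descriptions.** $X=X_E$ is ccc. Otherwise, choosing one point from each member of an uncountable disjoint family of nonempty open sets, we get an uncountable discrete subspace. This is not $\theta$-separable (II answers with singletons), contradicting Proposition 10. For each open $O$ take a maximal pairwise disjoint family of sets $P_c\subset O$, one code for each set. It is countable by ccc, and its union is dense in $O$ because the $P_c$ form a $\pi$-base. So we have a countable set $\mathcal B(O)$ of codes with $P_c\subset O$ for $c\in\mathcal B(O)$ and $\bigcup_{c\in\mathcal B(O)}P_c$ dense in $O$.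

**Preparation: the club $K_0$.** Let $X_\delta=\delta\times\omega^{<\omega}$, a countable set. There is a club $K_0$ of limit ordinals $\delta>\alpha_0$ such that
$$P_c\cap X_\delta\neq\emptyset\quad\text{for every code }c\text{ with }\mathrm{supp}(c)\subset\delta. \tag{5}$$
Indeed, for each code $c$ choose, by Lemma 11, a point $(\beta_c,s_c)\in P_c$. For a finite sequence $q$ of countable ordinals let $F(q)$ be an ordinal above $\beta_c$ for each of the countably many codes $c$ whose support is the range of $q$. Apply the closing-off fact and keep the $\delta>\alpha_0$.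

**Lemma 15.** Let $\delta\in K_0\setminus E$. Suppose that in a play $(x_n,O_n)_{n\in\omega}$ of $\Omega$ every point of $X_\delta$ is some $x_n$, and $\mathrm{supp}(c')\subset\delta$ for all $c'\in\mathcal B(O_n)$, $n\in\omega$. Then $\bigcup_nO_n$ is dense.

*Proof.* By Lemma 12 it suffices to meet $P_c$ for an arbitrary code $c=(u,t,h,a,b)$.

**Step 1: project $c$ below $\delta$, remembering what the upper part of $a$ will demand.** Elements of $a\setminus\delta$ are $>\delta$, since $a\subset E$ and $\delta\notin E$. For $\delta'>\delta$ only finitely many $\gamma_{\delta'}(n)$ are below $\delta$, as they increase to $\delta'$. (For $\delta'=\delta$ it would be all of them, and this is the one place where $\delta\notin E$ is used.) Lengthening $t$, which makes $P_c$ smaller, we may assume $n<|t|$ for all these finitely many $\gamma_{\delta'}(n)<\delta$, $\delta'\in a\setminus\delta$. Put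
$$c_0=(u,t,h_0,a\cap\delta,b\cap\delta),\qquad h_0=h|\delta\,\cup\{(\gamma,0):\gamma\in\Gamma_{\delta'}\cap\delta,\ \delta'\in a\setminus\delta\}.$$
By (4) for $c$, $h$ is $0$ on $\mathrm{dom}\,h\cap\Gamma_{\delta'}$ for $\delta'\in a\setminus\delta$, so $h_0$ is a function, and it is finite. We have $\nu(\gamma)<|t|$ for $\gamma\in\mathrm{dom}\,h_0$: on $\mathrm{dom}\,h$ since $c$ is a code, and on the rest by the lengthening. Condition (4) holds for $c_0$: at points of $\mathrm{dom}\,h$ because it holds for $c$, and at the other points because $h_0=0$ there. So $c_0$ is a code, with support in $\delta$.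

**Step 2: find a piece of some $O_n$ that is compatible with $c_0$.** By (5) there is $x\in P_{c_0}\cap X_\delta$, say $x=x_n$. Since $x_n\in\overline{O_n}$, the open set $O_n\cap P_{c_0}$ is nonempty. As $\bigcup_{c'\in\mathcal B(O_n)}P_{c'}$ is dense in $O_n$, there are $c'=(u',t',h',a',b')\in\mathcal B(O_n)$ and a point $(\beta_1,s_1)\in P_{c'}\cap P_{c_0}$.

**Step 3: merge $c'$ and $c_0$.** Both $t$ and $t'$ are initial segments of $s_1$, so they are comparable, and $t\cup t'$ is the longer one. Let
$$c''=(u'',t'',h'',a'',b'')=(u\cup u',\ t\cup t',\ h_0\cup h',\ (a\cap\delta)\cup a',\ (b\cap\delta)\cup b').$$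
Since $u''\subset r_{\beta_1}$ and $h''\subset p_{\beta_1}$, these are functions. Since $(\beta_1,s_1)$ is in $V_{\delta''}$ for all $\delta''\in a''$ and for no $\delta''\in b''$, $a''\cap b''=\emptyset$. Clearly $\nu<|t''|$ on $\mathrm{dom}\,h''$. If $\delta''\in a''$ and $\gamma_{\delta''}(n)\in\mathrm{dom}\,h''$, then $n=\nu(\gamma_{\delta''}(n))<|t''|\le|s_1|$, and $(\beta_1,s_1)\in V_{\delta''}$ gives $h''(\gamma_{\delta''}(n))=p_{\beta_1}(\gamma_{\delta''}(n))=0$. So (4) holds and $c''$ is a code, with support in $\delta$.

**Step 4: put the upper part of $c$ back.** Let $\hat c=(u'',t'',h''\cup h,a''\cup a,b''\cup b)$. We have $h''\supset h|\delta$ and $\mathrm{dom}\,h''\subset\delta$, so $h''\cup h$ is a function, and $\nu<|t''|$ on its domain, because $t''\supseteq t$. Since $a''\cup b''\subset\delta$, $a''\supset a\cap\delta$ and $b''\supset b\cap\delta$, we have $a''\cap b\subset a''\cap b''=\emptyset$ and $a\cap b''\subset a''\cap b''=\emptyset$. Hence $(a''\cup a)\cap(b''\cup b)=\emptyset$. It remains to check (4). Let $\delta'\in a''\cup a$ and $\gamma\in\Gamma_{\delta'}\cap\mathrm{dom}(h''\cup h)$. Since $a\cap\delta\subset a''$,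 one of the following holds.

* $\delta'\in a''$. Then $\gamma<\delta'<\delta$, so $\gamma\in\mathrm{dom}\,h''$ (if $\gamma\in\mathrm{dom}\,h$, use $h|\delta\subset h''$), and $h''(\gamma)=0$ as $c''$ is a code.
* $\delta'\in a\setminus\delta$ and $\gamma<\delta$. Then $\gamma\in\mathrm{dom}\,h_0$ and $h''(\gamma)=h_0(\gamma)=0$, by the choice of $h_0$ in Step 1.
* $\delta'\in a\setminus\delta$ and $\gamma\ge\delta$. Then $\gamma\in\mathrm{dom}\,h$, and $h(\gamma)=0$ as $c$ is a code.

So $\hat c$ is a code. Each component of $\hat c$ contains the corresponding components of $c$ and $c'$, so by Lemma 11 $\emptyset\ne P_{\hat c}\subset P_{c'}\cap P_c\subset O_n\cap P_c$. $\square$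

*Proof of Theorem 2.* The ordinal $\alpha_0$ was fixed before (2), and the sets $E$ in the theorem are the subsets of $E_{\max}$. We saw in Section 6 that $X_E$ is zero-dimensional Hausdorff with $|X_E|=\aleph_1\ge w(X_E)$, and it is hereditarily $\theta$-separable by Proposition 10. The "only if" part of (1) is Proposition 14.

**Part (1), "if": I builds a suitable $\delta$ during the play.** Let $E$ be nonstationary. There is a club disjoint from $E$; let $K$ be its intersection with $K_0$, a club disjoint from $E$. Player I chooses $\zeta_0<\zeta_1<\cdots$ in $K$: first any $\zeta_0\in K$, and, after II's answer $O_n$, some $\zeta_{n+1}>\zeta_n$ above the supports of all codes in $\bigcup_{m\le n}\mathcal B(O_m)$. This is possible since there are countably many such codes, each with finite support. When $\zeta_n$ is chosen, I enumerates the countable set $X_{\zeta_n}$ as $(y_{n,j})_{j\in\omega}$. At move $n$ player I plays $y_{i_n,j_n}$, with the bijection $n\mapsto(i_n,j_n)$, $i_n\le n$, of Proposition 5. Put $\delta=\sup_n\zeta_n$. Then $\delta\in K\subset K_0\setminus E$, all points of $X_\delta=\bigcup_nX_{\zeta_n}$ are played, and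 $\mathrm{supp}(c')\subset\delta$ for all $c'\in\mathcal B(O_n)$ and all $n$. By Lemma 15, I wins.

**Part (2): against a given strategy of II, $\delta$ can be chosen in advance.** Let $\omega_1\setminus E$ be stationary and let $\tau$ be a strategy of II. For a nonempty finite sequence $(\xi_0,\dots,\xi_{k-1})$ of countable ordinals let $F(\xi_0,\dots,\xi_{k-1})$ be an ordinal above the supports of all codes in $\mathcal B(O)$, where $O$ is any last answer of $\tau$ to moves $(\xi_0,s_0),\dots,(\xi_{k-1},s_{k-1})$ of I. There are countably many choices of $s_0,\dots,s_{k-1}$, and each $\mathcal B(O)$ is countable, so such a countable ordinal exists. Put $F(\emptyset)=0$. By the closing-off fact there is a club of $\delta$ such that whenever I has played finitely many points of $X_\delta$ and II followed $\tau$, the last answer $O$ of II has $\mathrm{supp}(c')\subset\delta$ for all $c'\in\mathcal B(O)$. Choose such a $\delta$ in $K_0\setminus E$, which is possible because $\omega_1\setminus E$ is stationary. Let I enumerate $X_\delta$ against $\tau$. By Lemma 15, I wins this play, so $\tau$ is not winning.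

If $E$ and $\omega_1\setminus E$ are both stationary, then I has no winning strategy by (1) and II has none by (2), so $\Omega$ on $X_E$ is undetermined. Such $E\subset E_{\max}$ exist: split the stationary set $E_{\max}$ into two disjoint stationary sets and let $E$ be one of them. $\blacksquare$
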